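\title{Alternating projections onto the nonnegative cone of $\ell_2$:\\ norm convergence fails in codimension three}

\begin{abstract}
Let $C_2$ be the nonnegative cone of the real space $\ell_2$, and let $C_1$ be a closed affine subspace of finite codimension that meets $C_2$. Borwein and Bauschke conjectured that the method of alternating projections for this pair always converges in norm. We show that this holds when the codimension is at most two and fails in every codimension $k\ge3$: there are a closed linear subspace $C_1$ of codimension $k$ with $C_1\cap C_2=\{0\}$ and an orbit that tends weakly to $0$ while keeping a fraction of its initial norm as close to $1$ as we like.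
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\ell_2=\ell_2(\mathbb N)$ be the real Hilbert space of square-summable sequences. We write $x(i)$ for the coordinates of $x$ and $e_i$ for the unit vectors. For a nonempty closed convex set $C\subseteq\ell_2$, the metric projection $P_Cx$ is the unique point $p\in C$ with $\|p-x\|\le\|y-x\|$ for all $y\in C$. Given closed convex sets $C_1,C_2$ and a starting point $x_0$, the method of alternating projections produces the sequence
\[
x_n=(P_{C_2}P_{C_1})^nx_0,\qquad n\ge0 .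
\]
The method is meant to find a point of $C_1\cap C_2$, and in the weak topology it does.

\begin{theorem}[Bregman \cite{Bregman}]\label{thm:bregman}
If $C_1\cap C_2\ne\emptyset$, then for every $x_0$ the sequence $(x_n)$ converges weakly to a point of $C_1\cap C_2$.
\end{theorem}

Bregman's theorem covers cyclic projections onto finitely many sets; we need only two. In finite dimensions weak convergence is norm convergence. In $\ell_2$ the two differ, and Hundal \cite{Hundal} showed that norm convergence can fail for a closed hyperplane $C_1$ and a suitable closed convex cone $C_2$. One then asks which pairs of sets are safe. From now on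
\[
C_2=\{x\in\ell_2: x(i)\ge0\text{ for all }i\}
\]
is the nonnegative cone. The following conjecture is due to Borwein and Bauschke \cite{BB}; we take the problem from \cite{MAP}.

\begin{quote}
\emph{If $C_1$ is a closed affine subspace of finite codimension and $C_1\cap C_2\neq\emptyset$, then $(x_n)$ converges in norm for every starting point $x_0$.}
\end{quote}

The statement is known to be true when $C_1$ is a closed hyperplane, and there are good reasons to expect it in general. Suppose the weak limit is $0$. Every coordinate $x_n(i)$ then tends to $0$, so $\|x_n\|$ can stay large only if the mass of $x_n$ keeps moving to coordinates farther out. The projection onto $C_2$ replaces negative coordinates by zero and creates no mass. The projection onto $C_1$ moves points only in directions from a fixed space $V$ of finite dimension $k$, and for $v\in V$ we have $|v(i)|\le\omega(i)\|v\|$ with $\omega(i)=\|P_Ve_i\|$ and $\sum_i\omega(i)^2=k$. One step therefore raises the $i$-th coordinate of $x\in C_2$ by at most $\omega(i)\operatorname{dist}(x,C_1)$,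 so distant coordinates are hard to fill. In the simplest case nothing is filled at all: if $C_1=\{x:\langle a,x\rangle=0\}$ with $a\in C_2$, $\|a\|=1$, and $x_0\in C_2$, then $x_{n+1}(i)=\max\{x_n(i)-\langle a,x_n\rangle a(i),0\}\le x_n(i)$, and the iterates converge in norm by dominated convergence.

The conjecture is nevertheless false, and the threshold is codimension three.

\begin{theorem}\label{thm:counter}
For every $k\ge3$ and $\delta>0$ there are a closed linear subspace $C_1\subset\ell_2$ of codimension $k$ with $C_1\cap C_2=\{0\}$ and a point $x_0\in C_2\setminus\{0\}$ such that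
\[
\lim_{n\to\infty}\|(P_{C_2}P_{C_1})^nx_0\|\ge(1-\delta)\|x_0\| .
\]
The iterates converge weakly to $0$, so for $\delta<1$ they do not converge in norm.
\end{theorem}

\begin{theorem}\label{thm:two}
If $C_1\subseteq\ell_2$ is a closed affine subspace of codimension at most $2$ and $C_1\cap C_2\ne\emptyset$, then $(P_{C_2}P_{C_1})^nx_0$ converges in norm for every $x_0\in\ell_2$.
\end{theorem}

We prove Theorem~\ref{thm:two} first, in Section~\ref{sec:two}, because its proof shows what a counterexample has to do. Section~\ref{sec:segment} works out an example in $\mathbb R^4$ in which an orbit slides from one ray of the cone to another. Sections~\ref{sec:chain}--\ref{sec:choice} chain infinitely many such slides together and prove Theorem~\ref{thm:counter}.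

\section{Projections in coordinates}\label{sec:prelim}

A bijection of a countably infinite set $I$ onto $\mathbb N$ induces an isometry $\ell_2(I)\to\ell_2(\mathbb N)$ that maps one nonnegative cone onto the other, so we may use any such index set. We write $x\ge0$ for $x\in C_2$. We recall three textbook facts.

\emph{Projections.} A point $p\in C$ equals $P_Cx$ if and only if $\langle x-p,y-p\rangle\le0$ for all $y\in C$, and $P_C$ is nonexpansive: $\|P_Cx-P_Cx'\|\le\|x-x'\|$. For the cone, $P_{C_2}x=x^+$, where $x^+(i)=\max\{x(i),0\}$.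

\emph{Affine subspaces.} Let $A:\ell_2\to\mathbb R^k$ be bounded and linear, with columns $a_i=Ae_i$. Then $Ax=\sum_ix(i)a_i$, $(A^*g)(i)=\langle a_i,g\rangle$ and $AA^*=\sum_ia_ia_i^T$. If $A$ is surjective, then $A^*$ is injective, $AA^*$ is positive definite, and the projection onto $C_1=\{x:Ax=\gamma\}$ is
\begin{equation}\label{eq:proj}
P_{C_1}x=x-A^*(AA^*)^{-1}(Ax-\gamma),
\end{equation}
because the right-hand side lies in $C_1$ and differs from $x$ by a vector orthogonal to $\ker A$. Every closed affine subspace of codimension $k$ has this form, even with $AA^*$ the identity: take as rows of $A$ an orthonormal basis of the orthogonal complement of the parallel linear subspace.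

\emph{Dominated convergence.} If $x_n(i)\to x(i)$ for each $i$ and $|x_n(i)|\le\omega(i)$ for all large $n$ and all $i$, with $\omega\in\ell_2$, then $\|x_n-x\|\to0$.

The first lemma shows that failure of norm convergence passes up to higher codimension and norm convergence passes down.

\begin{lemma}\label{lem:pad}
Let $C_1\subseteq\ell_2(I)$ be closed affine of codimension $k$, let $J$ be a finite set disjoint from $I$, and let $C_1'=C_1\times\{0\}$ and $C_2'$ be the nonnegative cone in $\ell_2(I\cup J)=\ell_2(I)\oplus\mathbb R^J$. Then $C_1'$ has codimension $k+|J|$, $C_1'\cap C_2'=(C_1\cap C_2)\times\{0\}$, and $(P_{C_2'}P_{C_1'})^n(x_0,0)=((P_{C_2}P_{C_1})^nx_0,0)$.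
\end{lemma}

\begin{proof}
Both $C_1'$ and $C_2'$ are products, and the projection onto a product acts on each factor separately.
\end{proof}

For a bounded surjective $A:\ell_2\to\mathbb R^k$ put $R_A=P_{C_2}P_{\ker A}$. This map is nonexpansive, and $R_A(sx)=sR_Ax$ for $s\ge0$; in particular $R_A0=0$, so $\|R_A^nx\|$ is nonincreasing in $n$.

\begin{lemma}\label{lem:cont}
If $A_m\to A$ in operator norm and $A_m,A$ are surjective, then $R_{A_m}^nx\to R_A^nx$ as $m\to\infty$, for every fixed $n$ and $x$.
\end{lemma}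

\begin{proof}
Since $A_mA_m^*\to AA^*$ and inversion is continuous at an invertible matrix, \eqref{eq:proj} gives $P_{\ker A_m}\to P_{\ker A}$ in norm, so $R_{A_m}y\to R_Ay$ for every $y$. With $y=R_A^nx$, nonexpansiveness gives
\[
\|R_{A_m}^{n+1}x-R_A^{n+1}x\|\le\|R_{A_m}^nx-R_A^nx\|+\|R_{A_m}y-R_Ay\|,
\]
and the claim follows by induction on $n$.
\end{proof}

\section{Norm convergence in codimension at most two}\label{sec:two}

Let $C_1=\{x:Ax=\gamma\}$ with $A:\ell_2\to\mathbb R^k$ and $AA^*=\sum_ia_ia_i^T$ the identity; for the moment $k$ is arbitrary. Let $x_0\ge0$, and put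
\[
y_n=Ax_n-\gamma,\qquad S_n=\sum_{j<n}y_j\qquad(S_0=0).
\]
By \eqref{eq:proj}, $x_{n+1}=(x_n-A^*y_n)^+$. The vector $S_n\in\mathbb R^k$ records the total correction made so far by $P_{C_1}$, and the orbit can be read off from this finite-dimensional sequence.

\begin{lemma}\label{lem:dual}
For all $n\ge0$:
\begin{align}
x_n(i)&=h_n(i)-\langle a_i,S_n\rangle,\quad\text{where } h_n(i)=\max\{x_0(i),\langle a_i,S_1\rangle,\dots,\langle a_i,S_n\rangle\},\label{eq:x}\\
S_{n+1}&=\textstyle\sum_ih_n(i)\,a_i-\gamma,\label{eq:S}\\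
y_{n+1}&=\textstyle\sum_i\varrho_n(i)\,a_i\quad\text{for some }\varrho_n\ge0 .\label{eq:y}
\end{align}
\end{lemma}

\begin{proof}
For $n=0$, \eqref{eq:x} reads $x_0=h_0$. If it holds for $n$, then
\[
x_{n+1}(i)=\max\{h_n(i)-\langle a_i,S_{n+1}\rangle,0\}=\max\{h_n(i),\langle a_i,S_{n+1}\rangle\}-\langle a_i,S_{n+1}\rangle .
\]
Thus $h_n=x_n+A^*S_n\in\ell_2$ and $Ah_n=Ax_n+S_n=\gamma+y_n+S_n$, which is \eqref{eq:S}. Finally $x_{n+1}=x_n-A^*y_n+\varrho_n$ with $\varrho_n\ge0$, and applying $A$ gives $y_{n+1}=y_n-y_n+A\varrho_n$.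
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
By Lemma~\ref{lem:pad}, codimensions $0$ and $1$ follow from codimension $2$, so let $k=2$ and $R=P_{C_2}P_{C_1}$.

\emph{Reduction to finite support.} Since $Rx_0\in C_2$, we may assume $x_0\ge0$. Finitely supported vectors are dense in $C_2$, and if $\|x_0-x_0'\|\le\epsilon$ then $\|R^nx_0-R^mx_0\|\le2\epsilon+\|R^nx_0'-R^mx_0'\|$. So if every orbit with a finitely supported starting point in $C_2$ converges, every orbit is Cauchy. Let $x_0\ge0$ be finitely supported.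

By Theorem~\ref{thm:bregman}, $x_n$ converges weakly to some $x_\infty\in C_1\cap C_2$; this is where $C_1\cap C_2\neq\emptyset$ is used. Hence $K=\sup_n\|x_n\|<\infty$ and $x_n(i)\to x_\infty(i)$ for each $i$. By dominated convergence it is enough to find $\omega\in\ell_2$ with $x_n(i)\le\omega(i)$ for $n\ge1$.

\emph{Bounded case.} If $\|S_n\|\le\bar S$ for all $n$, then \eqref{eq:x} gives $x_n(i)\le x_0(i)+2\|a_i\|\bar S$, and $\sum_i\|a_i\|^2=2$.

\emph{The direction of escape.} Now let $\|S_{n_l}\|\to\infty$ and $S_{n_l}/\|S_{n_l}\|\to d$ along a subsequence. As $h_n(i)\ge x_0(i)\ge0$, formula \eqref{eq:x} gives $-\langle a_i,S_n\rangle\le x_n(i)\le K$. Dividing by $\|S_{n_l}\|$ and letting $l\to\infty$, we get $\langle a_i,d\rangle\ge0$ for all $i$. Complete $d$ to an orthonormal basis $(f,d)$ of $\mathbb R^2$ and write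
\[
a_i=p_if+q_id,\qquad S_n=t_nf+s_nd,\qquad q_i\ge0 .
\]
Since $\sum_ia_ia_i^T$ is the identity, $\sum_ip_i^2=\sum_iq_i^2=1$ and $\sum_ip_iq_i=0$. By \eqref{eq:y}, $s_{n+1}-s_n=\langle y_n,d\rangle=\sum_i\varrho_{n-1}(i)q_i\ge0$ for $n\ge1$, so $s_1\le s_2\le\cdots$.

\emph{It suffices that $(t_n)$ is bounded.} Growth of $s_n$ does no harm, because it only lowers coordinates. Indeed, let $|t_n|\le\bar t$ for all $n$, and let $1\le j\le n$. Then
\begin{align*}
\langle a_i,S_j\rangle-\langle a_i,S_n\rangle&=p_i(t_j-t_n)+q_i(s_j-s_n)\le2|p_i|\bar t,\\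
x_0(i)-\langle a_i,S_n\rangle&\le x_0(i)+|p_i|\bar t-q_is_1 ,
\end{align*}
so \eqref{eq:x} gives $x_n(i)\le x_0(i)+2|p_i|\bar t+q_i|s_1|$ for $n\ge1$, a majorant in $\ell_2$. We bound $(t_n)$ in two cases.

\emph{Case 1: $x_\infty(i)>0$ for some $i$ with $a_i\ne0$.} There is $n_0$ with $x_{n+1}(i)>0$, and hence $x_{n+1}(i)=x_n(i)-\langle a_i,y_n\rangle$, for all $n\ge n_0$. Summing, $\langle a_i,S_n\rangle=\langle a_i,S_{n_0}\rangle+x_{n_0}(i)-x_n(i)$ converges. Since $\langle a_i,S_{n_l}\rangle/\|S_{n_l}\|\to q_i$, this forces $q_i=0$. Then $p_i\ne0$ and $t_n=\langle a_i,S_n\rangle/p_i$ converges.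

\emph{Case 2: $x_\infty(i)=0$ whenever $a_i\ne0$.} Then $\gamma=Ax_\infty=0$, so $S_1=Ax_0$, $s_1=\sum_iq_ix_0(i)\ge0$, and $0=s_0\le s_1\le s_2\le\cdots$. We prove a maximum principle for $t_n$. Let
\[
\Theta=\max\bigl(\{0\}\cup\{x_0(i)/p_i:p_i>0,\ x_0(i)>0\}\bigr),\qquad T_n=\max\{\Theta,t_1,\dots,t_n\}.
\]
The number $\Theta$ is finite because $x_0$ has finite support; this was the purpose of the reduction. We have $t_n\le T_n$ for all $n\ge0$, as $t_0=0\le\Theta=T_0$. If $p_i>0$, then $x_0(i)\le p_i\Theta\le p_iT_n+q_is_n$ and $\langle a_i,S_j\rangle=p_it_j+q_is_j\le p_iT_n+q_is_n$ for $j\le n$, so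
\[
p_ih_n(i)\le p_i^2T_n+p_iq_is_n .
\]
If $p_i<0$, we need a lower bound for $h_n(i)$. Since $x_n(i)\ge0$, \eqref{eq:x} gives $h_n(i)\ge p_it_n+q_is_n$, so
\[
p_ih_n(i)\le p_i^2t_n+p_iq_is_n .
\]
Taking the $f$-component of \eqref{eq:S} with $\gamma=0$ and adding these bounds,
\[
t_{n+1}=\sum_ip_ih_n(i)\le T_n\sum_{p_i>0}p_i^2+t_n\sum_{p_i<0}p_i^2+s_n\sum_ip_iq_i\le T_n .
\]
Hence $T_{n+1}=T_n$, and $t_n\le\Theta$ for all $n$. The same argument with $-f$ in place of $f$ bounds $-t_n$ from above.
\end{proof}

\begin{remark}\label{rem:dim}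
Up to the two cases, the proof works in any codimension $k$, with $p_i,t_n\in d^\perp\cong\mathbb R^{k-1}$ and norms in place of absolute values. Both cases use that $t_n$ is a number: in Case 1 one inner product determines $t_n$, and in Case 2 the sign of $p_i$ compares $p_it_j$ with $p_iT_n$. A counterexample must therefore have an unbounded sequence $(t_n)$ in a space of dimension at least two. This suggests the shape of $A$ in codimension three: one nonnegative row, and two further rows that redistribute mass.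
\end{remark}

\section{Sliding from one ray to another}\label{sec:segment}

The mechanism of the counterexample is visible in $\mathbb R^4$ with coordinates numbered $0,1,2,3$. Let $\varepsilon>0$ and let $A:\mathbb R^4\to\mathbb R^2$ have columns
\[
a_0=(0,1),\quad a_1=(1,0),\quad a_2=(-1,\varepsilon),\quad a_3=(-1,0).
\]
The first row vanishes on the rays through $r=e_1+e_2$ and $r'=e_1+e_3$. The second row is nonnegative; it vanishes on $r'$ and takes the small value $\varepsilon$ at $r$. Start at $z=r$. The point of the ray through $r'$ nearest to $z$ is $z'=\frac12r'$. For $0\le s\le1$ put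
\[
y_s=z'+s(z-z')=\Bigl(0,\ \frac{1+s}2,\ s,\ \frac{1-s}2\Bigr).
\]
Then $Ay_s=(0,\varepsilon s)$, and
\[
M=AA^*=\begin{pmatrix}3&-\varepsilon\\-\varepsilon&1+\varepsilon^2\end{pmatrix},\qquad M^{-1}Ay_s=\frac{\varepsilon s}{3+2\varepsilon^2}\begin{pmatrix}\varepsilon\\3\end{pmatrix},
\]
so that $A^*M^{-1}Ay_s=\frac{s}{3+2\varepsilon^2}(3\varepsilon,\varepsilon^2,2\varepsilon^2,-\varepsilon^2)$. With $\rho=3/(3+2\varepsilon^2)$, formula \eqref{eq:proj} gives
\[
P_{\ker A}y_s=\Bigl(-\varepsilon\rho s,\ \frac{1+\rho s}2,\ \rho s,\ \frac{1-\rho s}2\Bigr).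
\]
The cone projection deletes the negative coordinate, and $R_Ay_s=y_{\rho s}$. The orbit of $z$ runs along the straight segment from $z$ to $z'$, and the mass on coordinate $2$ ends up, in part, on coordinate $3$.

We draw three lessons.

\emph{The slide is slow.} As $\varepsilon\to0$ we have $\rho\to1$: the destination does not depend on $\varepsilon$, but any fixed number of steps does almost nothing. This is what will allow us to add new constraints without disturbing the part of the orbit already built. It is due to the column $a_0$. Without it, $\ker A$ would be the line through $r'$ for every $\varepsilon>0$ and a plane for $\varepsilon=0$, and Lemma~\ref{lem:cont} would not apply.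

\emph{The loss is the cosine of an angle.} Here $\|z'\|=\|z\|\cos60^\circ$. A right angle crossed in $N$ steps of angle $\pi/(2N)$ costs only the factor $\cos^N(\pi/2N)\ge1-\pi^2/(8N)$. So we want a chain of rays that turns slowly through infinitely many right angles.

\emph{Straight orbits come from an eigenvalue problem.} Let $z'\in\ker A\cap C_2$ be supported in a set $Q$, and look for $\xi$ supported in $Q$ with $R_A(z'+\xi)=z'+(1-\mu)\xi$. On $Q$ this asks that $A^*M^{-1}A\xi=\mu\xi$. Setting $g=\mu^{-1}M^{-1}A\xi$, the vector $\xi$ is the restriction of $A^*g$ to $Q$, and we arrive at condition (i) below. From here on a general index is called $q$.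

\begin{lemma}\label{lem:orbit}
Let $A:\ell_2(I)\to\mathbb R^k$ be bounded and surjective, $M=AA^*$, let $Q\subseteq I$ be finite, and let $z'\in\ker A\cap C_2$ be supported in $Q$. Let $g\in\mathbb R^k$, $\mu\in(0,1]$ and $\xi=\sum_{q\in Q}\langle a_q,g\rangle e_q$ satisfy
\begin{enumerate}
\item[(i)] $\sum_{q\in Q}a_qa_q^T\,g=\mu Mg$;
\item[(ii)] $\langle a_q,g\rangle\ge0$ for all $q\notin Q$;
\item[(iii)] $z'+\xi\ge0$.
\end{enumerate}
Then $R_A^n(z'+\xi)=z'+(1-\mu)^n\xi$ for all $n\ge0$.
\end{lemma}

\begin{proof}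
Let $y_s=z'+s\xi$ for $0\le s\le1$; it is a convex combination of $z'$ and $z'+\xi$, so $y_s\ge0$. By (i), $Ay_s=sA\xi=s\mu Mg$, so $P_{\ker A}y_s=y_s-s\mu A^*g$. On $Q$ the coordinates of this vector are $z'(q)+s(1-\mu)\langle a_q,g\rangle=y_{(1-\mu)s}(q)\ge0$. Off $Q$ they are $-s\mu\langle a_q,g\rangle\le0$ by (ii), and $P_{C_2}$ replaces them by $0$. Hence $R_Ay_s=y_{(1-\mu)s}$.
\end{proof}

The example is the case $Q=\{1,2,3\}$, $g=\bigl(\frac12,\frac3{2\varepsilon}\bigr)$, $\mu=2\varepsilon^2/(3+2\varepsilon^2)$, $\xi=z-z'$. Note that the last entry of $g$ is of order $1/\varepsilon$.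

\section{A chain of rays}\label{sec:chain}

By Lemma~\ref{lem:pad} it suffices to prove Theorem~\ref{thm:counter} for $k=3$. We build a chain of rays in $C_2$ whose $i$-th block turns from near a unit vector $e_{m_i}$ to near the next unit vector $e_{m_{i+1}}$.

Fix an integer $N\ge1$ and put, for $i\ge1$,
\[
N_i=N2^i,\qquad\varphi_i=\frac\pi{2N_i},\qquad\eta_i=\frac1{2N_i},\qquad\theta_{i,j}=j\varphi_i\quad(0\le j\le N_i-1).
\]
Since $\sin\varphi_i\ge\frac2\pi\varphi_i=1/N_i$, we have
\begin{equation}\label{eq:eta}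
\eta_i<\sin\varphi_i .
\end{equation}
The index set consists of a symbol $0$, symbols $m_i$, and pairs:
\[
I=\{0\}\cup\{m_i:i\ge1\}\cup\{(i,j):i\ge1,\ 0\le j\le N_i-1\}.
\]
The rays are spanned by the nonnegative vectors
\[
r_{i,j}=\cos\theta_{i,j}\,e_{m_i}+\sin\theta_{i,j}\,e_{m_{i+1}}+\eta_i\,e_{(i,j)} .
\]
The first two terms move along a quarter circle. The third gives each ray a private coordinate, through which it can be switched off alone, as coordinate $2$ switched off $r$ in the example. We have $\|r_{i,j}\|^2=1+\eta_i^2$ and $\langle r_{i,j},r_{i,j+1}\rangle=\cos\varphi_i$, so the point of the ray through $r_{i,j+1}$ nearest to $r_{i,j}$ is $\lambda_ir_{i,j+1}$ with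
\[
\lambda_i=\frac{\cos\varphi_i}{1+\eta_i^2}.
\]
The orbit will pass near the points $\alpha_{i,j}r_{i,j}$, where
\[
\alpha_{1,0}=1,\qquad\alpha_{i,j+1}=\lambda_i\alpha_{i,j}\quad(0\le j\le N_i-2),\qquad\alpha_{i+1,0}=\alpha_{i,N_i-1}.
\]
Two estimates control the loss of norm. First, $\lambda_i\ge(1-\varphi_i^2/2)(1-\eta_i^2)\ge1-\varphi_i^2/2-\eta_i^2$, and $\prod(1-s_j)\ge1-\sum s_j$ for $s_j\in[0,1]$. As $\pi^2/8+1/4<3/2$ and $\sum_i1/N_i=1/N$,
\begin{equation}\label{eq:alpha}
1\ge\alpha_{i,j}\ge1-\sum_{i'\ge1}N_{i'}\Bigl(\frac{\pi^2}{8N_{i'}^2}+\frac1{4N_{i'}^2}\Bigr)\ge1-\frac3{2N}.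
\end{equation}
Second, the last ray of a block is close to the first ray of the next. Since $\theta_{i,N_i-1}=\frac\pi2-\varphi_i$ and $\eta_{i+1}<\eta_i=\varphi_i/\pi$,
\begin{equation}\label{eq:jump}
\|r_{i,N_i-1}-r_{i+1,0}\|^2=\sin^2\varphi_i+(1-\cos\varphi_i)^2+\eta_i^2+\eta_{i+1}^2\le\varphi_i^2+2\eta_i^2\le4\varphi_i^2 ,
\end{equation}
where we used $\sin^2\varphi+(1-\cos\varphi)^2=2-2\cos\varphi\le\varphi^2$.

Next we define the operator. Its columns are $a_q=(b_q,c_q)\in\mathbb R^2\times\mathbb R$. The first two rows, $Bx=\sum_qx(q)b_q$, should vanish on every $r_{i,j}$; the third row $c\geq 0$ does the switching. Let $u_i=(1,0)$ for $i$ odd and $u_i=(0,1)$ for $i$ even. Given parameters $\beta_i\ge0$ $(i\ge1)$ with $\beta_1=\beta_2=1$ and $c_q\ge0$ $(q\ne0)$, put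
\[
a_0=(0,0,1),\qquad b_{m_i}=\beta_iu_i,\qquad b_{(i,j)}=-\eta_i^{-1}\bigl(\cos\theta_{i,j}\,b_{m_i}+\sin\theta_{i,j}\,b_{m_{i+1}}\bigr),
\]
so $b_0=0$ and $c_0=1$. Then $Br_{i,j}=0$ for every choice of the $\beta_i$. This freedom is needed: the columns of a bounded operator into $\mathbb R^3$ are square summable, so $\beta_i/\eta_i$ must tend to zero. If only finitely many parameters are nonzero, then only finitely many columns are nonzero and $A$ is bounded. Whenever $A$ is bounded it is surjective, because $a_0$, $a_{m_1}=(1,0,c_{m_1})$ and $a_{m_2}=(0,1,c_{m_2})$ are linearly independent.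

\section{One step along the chain}\label{sec:step}

For $x\ge0$ the equation $Ax=0$ means that $Bx=0$ and $x(q)=0$ whenever $c_q>0$. The next proposition describes the moment when all rays before $r_{i,j}$ have been switched off and $c_{(i,j)}$ is raised from $0$ to a small $\varepsilon$.

\begin{proposition}\label{prop:step}
Fix $i\ge1$ and $0\le j\le N_i-2$, and let
\[
D=\{0\}\cup\{m_{i'}:i'<i\}\cup\{(i',l):i'<i\}\cup\{(i,l):l<j\}.
\]
Suppose that $\beta_1,\dots,\beta_{i+1}>0$, that $\beta_{i'}=0$ for $i'\ge i+2$, and that $c_q>0$ is fixed for $q\in D$. Let $A_\varepsilon$ be the operator with $c_{(i,j)}=\varepsilon>0$ and $c_q=0$ for all remaining $q$. Then for every $\tau>0$ and all sufficiently small $\varepsilon>0$ there is $L\ge1$ with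
\[
\|R_{A_\varepsilon}^L(\alpha_{i,j}r_{i,j})-\alpha_{i,j+1}r_{i,j+1}\|\le\tau .
\]
\end{proposition}

\begin{proof}
Write $\varphi,\eta,\lambda$ for $\varphi_i,\eta_i,\lambda_i$, and
\[
\theta=\theta_{i,j},\quad\theta'=\theta+\varphi\le\tfrac\pi2-\varphi,\quad\kappa=(i,j),\quad\kappa'=(i,j+1),\quad Q=\{m_i,m_{i+1},\kappa,\kappa'\}.
\]
Since $R_{A_\varepsilon}$ is positively homogeneous and $\alpha_{i,j}\le1$, it suffices to show that the orbit of $z=r_{i,j}$ comes within $\tau$ of $z'=\lambda r_{i,j+1}$. Both vectors are supported in $Q$, and $A_\varepsilon z'=0$ because $Bz'=0$ and $c_q=0$ for $q\in\{m_i,m_{i+1},\kappa'\}$. Put $v=z'-z$; then $Bv=0$ and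
\[
v(m_i)=\lambda\cos\theta'-\cos\theta,\quad v(m_{i+1})=\lambda\sin\theta'-\sin\theta,\quad v(\kappa)=-\eta,\quad v(\kappa')=\lambda\eta .
\]
We want to apply Lemma~\ref{lem:orbit} with $\xi$ close to $-v$. Unlike in the example, the columns outside $Q$ now have nonzero first components, so $-v$ need not solve the eigenvalue problem exactly. We first find a vector that reproduces $-v$ on $Q$ and has the right signs off $Q$, and then perturb it to an exact eigenvector.

\emph{Step 1: the vector $w$.} On the coordinates of $Q$ where $c_q=0$ we need $\langle b_q,w\rangle=-v(q)$. Define $w\in\mathbb R^2$ by the two equations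
\[
\langle b_{m_i},w\rangle=-v(m_i),\qquad\langle b_{m_{i+1}},w\rangle=-v(m_{i+1}),
\]
which have a solution since $u_i\perp u_{i+1}$ and $\beta_i,\beta_{i+1}>0$. This is the point where $B$ needs two rows. Let
\[
F(\omega)=v(m_i)\cos\omega+v(m_{i+1})\sin\omega=\lambda\cos(\omega-\theta')-\cos(\omega-\theta).
\]
From the definition of the columns, and since $\beta_{i+2}=0$,
\[
\langle b_{(i,l)},w\rangle=\eta^{-1}F(\theta_{i,l}),\qquad\langle b_{(i+1,l)},w\rangle=\eta_{i+1}^{-1}\cos\theta_{i+1,l}\,F(\tfrac\pi2).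
\]
We need three values of $F$. First, $F(\theta')=\lambda-\cos\varphi=-\lambda\eta^2$, so the third equation $\langle b_{\kappa'},w\rangle=-\lambda\eta=-v(\kappa')$ holds automatically; this is due to the choice of $\lambda$. Second, $F(\theta)=\lambda\cos\varphi-1<0$, so $\langle b_\kappa,w\rangle<0$. Third, for $\omega\in[\theta'+\varphi,\frac\pi2]$ and $\psi=\omega-\theta'\in[\varphi,\frac\pi2]$,
\begin{align*}
(1+\eta^2)F(\omega)&=\cos\varphi\cos\psi-(1+\eta^2)\cos(\psi+\varphi)\\
&=\sin\varphi\sin\psi-\eta^2\cos(\psi+\varphi)\ \ge\ \sin^2\varphi-\eta^2\ >\ 0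
\end{align*}
by \eqref{eq:eta}, which is used only here. The indices outside $Q\cup D$ are $(i,l)$ with $l\ge j+2$, the pairs $(i+1,l)$, and the indices $m_{i'}$ and $(i',l)$ with $i'\ge i+2$. For the first group $\theta_{i,l}\in[\theta'+\varphi,\frac\pi2]$; for the second, $\cos\theta_{i+1,l}>0$ and $F(\frac\pi2)>0$; for the third, $b_q=0$. Hence
\begin{equation}\label{eq:future}
\text{for } q\notin Q\cup D:\qquad c_q=0,\ \text{ and either }\langle b_q,w\rangle>0\text{ or }b_q=0 .
\end{equation}
On $D$ the vector $w$ alone has the wrong sign: for $l<j$ we have $F(\theta_{i,l})<0$, since $0\le\theta-\theta_{i,l}<\theta'-\theta_{i,l}<\frac\pi2$. The third row will correct this.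

\emph{Step 2: the limiting problem.} As in the example, the third entry of $g$ will be of order $1/\varepsilon$, so we rescale it. Let $E=\operatorname{diag}(1,1,\varepsilon)$, $\mathbf e_3=(0,0,1)$, and
\[
\tilde a_\kappa=(b_\kappa,1),\qquad\tilde a_q=(b_q,0)\quad(q\in Q\setminus\{\kappa\}),\qquad\Gamma=\sum_{q\in Q}\tilde a_q\tilde a_q^T .
\]
Then $a_q=E\tilde a_q$ for $q\in Q$. The matrix $\Gamma$ does not depend on $\varepsilon$, and it is positive definite because $\tilde a_{m_i},\tilde a_{m_{i+1}},\tilde a_\kappa$ are independent. Put $\sigma_0=\eta-\langle b_\kappa,w\rangle>0$ and $G_0=(w,\sigma_0)$. By Step 1 and the choice of $\sigma_0$,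
\begin{equation}\label{eq:G0}
\langle\tilde a_q,G_0\rangle=-v(q)\quad(q\in Q),\qquad\Gamma G_0=-\sum_{q\in Q}v(q)\tilde a_q=(-Bv,-v(\kappa))=\eta\,\mathbf e_3 .
\end{equation}

\emph{Step 3: an exact eigenvector.} Let $M=A_\varepsilon A_\varepsilon^*$. For $g=E^{-1}G$, condition (i) of Lemma~\ref{lem:orbit} reads $E\Gamma G=\mu ME^{-1}G$, that is,
\begin{equation}\label{eq:eig}
W_\varepsilon G=\nu\,\Gamma G,\qquad W_\varepsilon=\varepsilon^2E^{-1}ME^{-1},\qquad\nu=\varepsilon^2/\mu .
\end{equation}
Let $c\in\ell_2$ be the third row of $A_\varepsilon$ and $C=\sum_{q\in D}c_q^2\ge c_0^2=1$. The operator $B$ does not depend on $\varepsilon$, the vector $Bc$ stays bounded, and $\|c\|^2=C+\varepsilon^2$. Therefore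
\[
W_\varepsilon=\begin{pmatrix}\varepsilon^2BB^*&\varepsilon Bc\\ \varepsilon(Bc)^T&C+\varepsilon^2\end{pmatrix}\longrightarrow C\,\mathbf e_3\mathbf e_3^T\qquad(\varepsilon\to0).
\]
With $H=\Gamma^{1/2}G$, \eqref{eq:eig} is the eigenvalue equation of the symmetric matrix $T_\varepsilon=\Gamma^{-1/2}W_\varepsilon\Gamma^{-1/2}$. By \eqref{eq:G0}, $H_0=\Gamma^{1/2}G_0=\eta\Gamma^{-1/2}\mathbf e_3$, so $T_\varepsilon\to T_0=C\eta^{-2}H_0H_0^T$. This matrix has rank one, its largest eigenvalue is $\nu_0=C\eta^{-2}\|H_0\|^2>0$, and the eigenspace is spanned by $H_0$. Let $\nu_\varepsilon$ be the largest eigenvalue of $T_\varepsilon$ and $H_\varepsilon$ an eigenvector with $\|H_\varepsilon\|=\|H_0\|$ and $\langle H_\varepsilon,H_0\rangle\ge0$. The largest eigenvalue is the maximum of the quadratic form on the unit sphere, so $|\nu_\varepsilon-\nu_0|\le\|T_\varepsilon-T_0\|\to0$. Every limit point $H$ of $H_\varepsilon$ satisfies $T_0H=\nu_0H$, $\|H\|=\|H_0\|$ and $\langle H,H_0\rangle\ge0$, hence $H=H_0$. Thus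
\[
G_\varepsilon=\Gamma^{-1/2}H_\varepsilon=(w_\varepsilon,\sigma_\varepsilon)\to G_0=(w,\sigma_0),\qquad\mu_\varepsilon=\varepsilon^2/\nu_\varepsilon\in(0,1)\ \text{ for small }\varepsilon,
\]
and $g_\varepsilon=E^{-1}G_\varepsilon=(w_\varepsilon,\sigma_\varepsilon/\varepsilon)$ satisfies (i) with $\mu=\mu_\varepsilon$.

\emph{Step 4: signs off $Q$.} For $q\in D$ we have $\langle a_q,g_\varepsilon\rangle=\langle b_q,w_\varepsilon\rangle+c_q\sigma_\varepsilon/\varepsilon\to+\infty$, because $c_q>0$ is fixed and $\sigma_\varepsilon\to\sigma_0>0$. For $q\notin Q\cup D$, \eqref{eq:future} shows that $\langle a_q,g_\varepsilon\rangle=\langle b_q,w_\varepsilon\rangle$ is zero or has a positive limit. Only finitely many columns are nonzero, so (ii) holds for all small $\varepsilon$.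

\emph{Step 5: the orbit.} Let $\xi_\varepsilon=\sum_{q\in Q}\langle a_q,g_\varepsilon\rangle e_q$. Since $\langle a_q,g_\varepsilon\rangle=\langle\tilde a_q,G_\varepsilon\rangle$ on $Q$, \eqref{eq:G0} gives $\xi_\varepsilon\to-v$, so $z'+\xi_\varepsilon\to z$. As $z(\kappa')=0$, this does not ensure (iii), so we start slightly inside the segment. Choose $t\in(0,1)$ with $(1-t)\|z-z'\|\le\tau/4$. Then $z'+t\xi_\varepsilon\to(1-t)z'+tz$, whose coordinates on $Q$ are all positive because $z'(m_i),z'(m_{i+1}),z'(\kappa'),z(\kappa)>0$. For small $\varepsilon$ we thus have $z'+t\xi_\varepsilon\ge0$ and $\|z'+t\xi_\varepsilon-z\|\le\tau/2$. Conditions (i) and (ii) are unchanged when $g_\varepsilon$ is replaced by $tg_\varepsilon$, so Lemma~\ref{lem:orbit} and nonexpansiveness give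
\[
\|R_{A_\varepsilon}^nz-z'\|\le\tau/2+t(1-\mu_\varepsilon)^n\|\xi_\varepsilon\|\le\tau\qquad\text{for large }n.\qedhere
\]
\end{proof}

\begin{remark}\label{rem:nearest}
The sign conditions say that $z'$ is the point of $\ker A_\varepsilon\cap C_2$ nearest to $z$. For small $\varepsilon$ and $g=(w,\sigma_0/\varepsilon)$, Steps 1 and 2 give $z-z'=A_\varepsilon^*g-\varrho$ with $\varrho\ge0$ supported off $Q$, so $\langle z-z',y-z'\rangle=-\langle\varrho,y\rangle\le0$ for $y\in\ker A_\varepsilon\cap C_2$.
\end{remark}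

\section{Choice of the parameters}\label{sec:choice}

Proposition~\ref{prop:step} concerns a different operator for each link of the chain, while Theorem~\ref{thm:counter} needs one operator and one orbit. We choose the parameters one at a time, each so small that the finite piece of orbit built so far hardly changes.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $k=3$ and fix $\tau>0$. List the free parameters in blocks $i=1,2,\dots$, where block $i$ is
\[
c_{(i,0)},\ c_{(i,1)},\ \dots,\ c_{(i,N_i-1)},\ c_{m_i},\ \beta_{i+2}.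
\]
Let $p_n$ be the $n$-th parameter in this list, and let $A_n$ $(n\ge0)$ be the operator in which $p_1,\dots,p_n$ have their chosen values and all later parameters are $0$. Put $x_0=w_0=r_{1,0}$, $K_0=0$ and $\Delta_0=0$. We choose $p_n>0$, times $K_n\ge K_{n-1}$, targets $w_n$ of the form $\alpha_{i,j}r_{i,j}$, and error bounds $\Delta_n$ such that
\begin{enumerate}
\item[(a)] $\|A_n-A_{n-1}\|\le2^{-n}$, and $\|R_{A_n}^lx_0-R_{A_{n-1}}^lx_0\|\le2^{-n}\tau$ for $0\le l\le K_{n-1}$;
\item[(b)] $\|R_{A_n}^{K_n}x_0-w_n\|\le\Delta_n$.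
\end{enumerate}
Condition (b) holds for $n=0$. Let $n\ge1$. The difference $A_n-A_{n-1}$ is $p_n$ times a fixed operator with finitely many nonzero columns, so $A_n\to A_{n-1}$ as $p_n\to0$, and (a) holds for all small $p_n>0$ by Lemma~\ref{lem:cont}. From (a) and (b) for $n-1$,
\begin{equation}\label{eq:carry}
\|R_{A_n}^{K_{n-1}}x_0-w_{n-1}\|\le\Delta_{n-1}+2^{-n}\tau .
\end{equation}
The target is $\alpha_{i,0}r_{i,0}$ at the start of block $i$, and it changes as follows.

\emph{Case 1: $p_n=c_{(i,j)}$ with $j\le N_i-2$.} Here $w_{n-1}=\alpha_{i,j}r_{i,j}$; put $w_n=\alpha_{i,j+1}r_{i,j+1}$. At this stage $\beta_1,\dots,\beta_{i+1}>0$, the later $\beta$'s vanish, and the earlier $c_q$ are positive exactly on the set $D$ of Proposition~\ref{prop:step}. So $A_n=A_\varepsilon$ with $\varepsilon=p_n$. Take $p_n$ so small that (a) holds and $\|R_{A_n}^Lw_{n-1}-w_n\|\le2^{-n}\tau$ for some $L\ge1$. Put $K_n=K_{n-1}+L$. By \eqref{eq:carry} and nonexpansiveness of $R_{A_n}^L$, (b) holds with $\Delta_n=\Delta_{n-1}+2\cdot2^{-n}\tau$.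

\emph{Case 2: $p_n=c_{(i,N_i-1)}$ or $p_n=c_{m_i}$.} Put $w_n=w_{n-1}=\alpha_{i,N_i-1}r_{i,N_i-1}$ and $K_n=K_{n-1}$. By \eqref{eq:carry}, (b) holds with $\Delta_n=\Delta_{n-1}+2^{-n}\tau$.

\emph{Case 3: $p_n=\beta_{i+2}$.} Put $w_n=\alpha_{i+1,0}r_{i+1,0}$ and $K_n=K_{n-1}$. Since $\alpha_{i+1,0}=\alpha_{i,N_i-1}\le1$, \eqref{eq:jump} gives $\|w_n-w_{n-1}\|\le2\varphi_i$, and (b) holds with $\Delta_n=\Delta_{n-1}+2^{-n}\tau+2\varphi_i$.

In Cases 2 and 3 no time passes: we only prepare the operator and rename the target for the next block. Adding up, $\Delta_n\le2\tau+\sum_i2\varphi_i=2\tau+\pi/N$ for all $n$. Case 1 occurs infinitely often, so $K_n\to\infty$.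

\emph{The limit operator.} By (a), $A_n$ converges in norm to a bounded operator $A:\ell_2(I)\to\mathbb R^3$. Each column of $A_n$ is constant for large $n$, so $A$ is the operator defined by the chosen parameters. It is surjective, and $C_1=\ker A$ is a closed linear subspace of codimension $3$. All $c_q$ are positive, so $x\ge0$ and $Ax=0$ imply $x=0$; that is, $C_1\cap C_2=\{0\}$.

\emph{The norm of the orbit.} For $m>n$ we have $K_n\le K_{m-1}$, so (a) gives $\|R_{A_m}^{K_n}x_0-R_{A_{m-1}}^{K_n}x_0\|\le2^{-m}\tau$. Summing over $m>n$ and using Lemma~\ref{lem:cont}, we get $\|R_A^{K_n}x_0-R_{A_n}^{K_n}x_0\|\le\tau$. With (b), \eqref{eq:alpha} and $\|r_{i,j}\|\ge1$,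
\[
\|R_A^{K_n}x_0\|\ge\|w_n\|-\Delta_n-\tau\ge1-\frac3{2N}-3\tau-\frac\pi N\ge1-3\tau-\frac5N .
\]
The sequence $\|R_A^lx_0\|$ is nonincreasing and $K_n\to\infty$, so
\[
\lim_{l\to\infty}\|(P_{C_2}P_{C_1})^lx_0\|\ge1-3\tau-\frac5N .
\]
For $N=100$ and $\tau=0.1$ the bound is already $0.65$. Since $\|x_0\|=\sqrt{1+\eta_1^2}\le1+1/N$, taking $N$ large and $\tau$ small makes the limit at least $(1-\delta)\|x_0\|$. By Theorem~\ref{thm:bregman} the iterates converge weakly to $0$, the only point of $C_1\cap C_2$. A norm limit would have to be $0$ as well, which the lower bound excludes. Lemma~\ref{lem:pad} carries the example to every codimension $k>3$.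
\end{proof}

\begin{thebibliography}{9}

\bibitem{BB} Borwein and Bauschke, 1993.

\bibitem{Bregman} Bregman, 1965.

\bibitem{Hundal} Hundal, 2004.

\bibitem{MAP} \emph{The Method of Alternating Projections}, \texttt{https://carmamaths.org/DRmethods/mtam12-austms.pdf}.

\end{thebibliography}
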